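\title{Total domination in graphs of minimum degree five:\\ the bound $\frac{2453}{6500}\,n$ is not attained}

\begin{abstract}
Every graph of order $n$ and minimum degree at least $5$ is known to have total domination number at most $\frac{2453}{6500}n$. We show that no graph attains this bound, by proving that the total domination number is always smaller than $\frac{19}{51}n$. The main step is a sharp bound for hypergraphs of small degree: a $5$-uniform hypergraph with $n$ vertices, $m$ edges and maximum degree at most $3$ has a transversal of size at most $(3n+4m)/18$. We prove it by passing to the dual covering problem and applying the Gallai--Edmonds structure theorem.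
\end{abstract}

\section{Introduction}\label{sec:intro}

All graphs are finite and simple and have at least one vertex. Let $G$ be a graph of order $n=n(G)$ with no isolated vertex. A set $S\subseteq V(G)$ is a \emph{total dominating set} if every vertex of $G$, including the vertices of $S$, has a neighbor in $S$. The \emph{total domination number} $\gamma_t(G)$ is the minimum size of such a set. Equivalently, $S$ has to meet every neighborhood $N(v)$. Large neighborhoods are easier to meet, so a lower bound on the minimum degree $\delta(G)$ should force $\gamma_t(G)$ to be a small fraction of $n$. Both $\gamma_t$ and $n$ are additive over components, so a bound linear in $n$ is the right kind of bound, and for minimum degree five the quantity to determine is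
\[
c_{\mathrm{tdom},5}=\sup\Bigl\{\frac{\gamma_t(G)}{n(G)}:\ \delta(G)\ge 5\Bigr\}.
\]
The smallest graph in the class, $K_6$, has $\gamma_t=2$ and gives the ratio $\frac13$. Thomass\'e and Yeo constructed a $5$-regular bipartite graph $G_{22}$ of order $22$ with $\gamma_t(G_{22})=8$, which gives $\frac4{11}$. In the other direction it is known that $\gamma_t(G)\le\frac{2453}{6500}n$ whenever $\delta(G)\ge5$. Thus $\frac4{11}\le c_{\mathrm{tdom},5}\le\frac{2453}{6500}$. The survey \cite{survey} states that the answer to the following question is not known.

\begin{quote}
Is there a graph $G$ of order $n$ with $\delta(G)\ge5$ and $\gamma_t(G)=\frac{2453}{6500}\,n$?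
\end{quote}

One expects a negative answer. By additivity every component of such a graph would itself attain the bound, and since $2453=11\cdot223$ and $6500=2^2\cdot5^3\cdot13$ are coprime, every component would have order divisible by $6500$. Divisibility does not exclude such graphs, however. We exclude them by proving a smaller upper bound.

\begin{theorem}\label{thm:main}
Every graph $G$ of order $n$ with $\delta(G)\ge5$ satisfies $\gamma_t(G)<\frac{19}{51}\,n$. Consequently no graph with $\delta(G)\ge 5$ satisfies $\gamma_t(G)=\frac{2453}{6500}\,n$, and
\[
\frac4{11}\le c_{\mathrm{tdom},5}\le\frac{19}{51}<\frac{2453}{6500}.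
\]
\end{theorem}

The last inequality is $19\cdot6500=123500<125103=2453\cdot51$. The bound $\frac{2453}{6500}$ is not used in the proof, and we do not claim that $\frac{19}{51}$ is the exact value of $c_{\mathrm{tdom},5}$.

Since a total dominating set is a set that meets all neighborhoods, the natural setting is that of hypergraphs. A \emph{hypergraph} $H$ consists of a finite vertex set and a finite family of subsets, the \emph{edges}; repeated edges are allowed and are counted with multiplicity. We write $n$ and $m$ for the numbers of vertices and edges. The \emph{degree} of a vertex is the number of edges containing it, $\Delta(H)$ is the maximum degree, and $H$ is \emph{$d$-regular} if all degrees equal $d$. The hypergraph is \emph{$5$-uniform} if every edge has five vertices. A \emph{transversal} is a set of vertices meeting every edge, and $\tau(H)$ is the minimum size of a transversal. The core of the paper is the following theorem.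

\begin{theorem}\label{thm:A}
If $H$ is a $5$-uniform hypergraph with $\Delta(H)\le3$, then $18\,\tau(H)\le 3n+4m$. This bound is sharp.
\end{theorem}

From it, greedy deletion of vertices of large degree gives bounds for all $5$-uniform hypergraphs.

\begin{theorem}\label{thm:B}
Every $5$-uniform hypergraph $H$ satisfies
\[
\tau(H)\le\frac{6n+7m}{34}\qquad\text{and}\qquad \tau(H)\le\frac{11n+8m}{51}.
\]
\end{theorem}

Section~\ref{sec:greedy} derives Theorems~\ref{thm:B} and~\ref{thm:main} from Theorem~\ref{thm:A}. The rest of the paper proves Theorem~\ref{thm:A}. When all degrees are at most $3$, choosing a vertex removes at most three edges, and the problem of choosing vertices that remove two new edges each is a matching problem. Section~\ref{sec:dual} sets this up and gives the examples that show sharpness. Section~\ref{sec:critical} uses the Gallai--Edmonds theorem to reduce Theorem~\ref{thm:A} to a local inequality, the Key Lemma. Section~\ref{sec:five} works out its first nontrivial case by hand, and Sections~\ref{sec:sides} and~\ref{sec:leaves} prove it in general.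

\section{Deleting vertices of large degree}\label{sec:greedy}

In this section we assume Theorem~\ref{thm:A}. For a vertex $v$ of a $5$-uniform hypergraph $H$, let $H-v$ be obtained by deleting $v$ and all edges containing $v$. It is again $5$-uniform, and $\tau(H)\le1+\tau(H-v)$. If $v$ has degree $d$ and $\tau(H-v)\le a(n-1)+b(m-d)$, then $\tau(H)\le an+bm$ as soon as $a+db\ge1$. Counting incidences between vertices and edges gives $5m\le\Delta(H)\,n$.

For the coefficients $a=\frac3{18}$, $b=\frac4{18}$ of Theorem~\ref{thm:A} we have $a+4b=\frac{19}{18}\ge 1$, so by induction on $n$ that bound persists when larger degrees are present. In the application to graphs $m=n$, and it yields only $\frac7{18}n$, which is larger than $\frac{2453}{6500}n$. The loss occurs because the deletion step has slack. We therefore move weight from $m$ to $n$: we choose new coefficients for which the deletion of a vertex of degree $4$ is tight, $a+4b=1$, and which agree with the old bound on the extreme line $5m=3n$ of the case $\Delta\le3$. This gives $a=\frac6{34}$, $b=\frac7{34}$, and $\frac{13}{34}n$ for $m=n$, still too large. A second step of the same kind, with $a+5b=1$ and agreement on the line $5m=4n$, gives $a=\frac{11}{51}$, $b=\frac8{51}$. A third step would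 require agreement on the line $m=n$ and so cannot improve the value there.

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Both bounds are proved by induction on $n$. For the first, if some vertex $v$ has degree at least $4$, then
\[
\tau(H)\le1+\frac{6(n-1)+7(m-4)}{34}=\frac{6n+7m}{34}.
\]
Otherwise $\Delta(H)\le3$, so $5m\le3n$, and Theorem~\ref{thm:A} applies. The inequality $\frac{3n+4m}{18}\le\frac{6n+7m}{34}$ is equivalent to $51n+68m\le54n+63m$, that is, to $5m\le3n$.

For the second bound, if some vertex $v$ has degree at least $5$, then
\[
\tau(H)\le1+\frac{11(n-1)+8(m-5)}{51}=\frac{11n+8m}{51}.
\]
Otherwise $\Delta(H)\le4$, so $5m\le4n$, and the first bound suffices because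
\begin{equation}\label{eq:gap}
\frac{11n+8m}{51}-\frac{6n+7m}{34}=\frac{4n-5m}{102}\ge0.
\end{equation}
\end{proof}

For $m=n$ the second bound reads $\tau\le\frac{19}{51}n$, which already answers the question. To obtain the strict inequality we follow the case of equality through the induction: every deletion must be tight, and the process must end in a $4$-regular hypergraph whatever order of deletion is chosen. This is too much to ask.

\begin{proposition}\label{prop:strict}
Every $5$-uniform hypergraph $H$ with $n=m\ge1$ satisfies $\tau(H)<\frac{19}{51}n$.
\end{proposition}

\begin{proof}
For a $5$-uniform hypergraph $F$ put $f(F)=\frac{11n(F)+8m(F)}{51}-\tau(F)$. We use three facts.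
\begin{enumerate}
\item[(i)] $f(F)\ge0$, by Theorem~\ref{thm:B}.
\item[(ii)] If $v$ has degree $d$ in $F$, then $f(F)-f(F-v)\ge\frac{11+8d}{51}-1=\frac{8(d-5)}{51}$. So if $f(F)=0$, then $\Delta(F)\le 5$, and $f(F-v)=0$ for every vertex $v$ of degree $5$.
\item[(iii)] If $\Delta(F)\le4$ and $f(F)=0$, then \eqref{eq:gap} and the first bound of Theorem~\ref{thm:B} force $5m(F)=4n(F)$, so $F$ is $4$-regular.
\end{enumerate}
Suppose that $n=m\ge1$ and $f(H)=0$. The average degree of $H$ is $5$ and $\Delta(H)\le5$, so $H$ is $5$-regular. A \emph{walk} is a sequence of vertices in which consecutive vertices lie in a common edge, and components are defined by walks. Each component of $H$ is $5$-regular, hence has as many edges as vertices, and $f$ is additive over components and nonnegative. So we may assume that $H$ is connected.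

Let $v$ be any vertex. We claim that $\Delta(H-v)\le4$. Otherwise let $w_0$ have degree $5$ in $H-v$ and let $w_0,w_1,\dots,w_\ell=v$ be a shortest walk in $H$ from $w_0$ to $v$. Since $w_0$ shares no edge with $v$, we have $\ell\ge2$. Put $w=w_{\ell-2}$ and $x=w_{\ell-1}$. The walk is shortest, so $w$ shares no edge with $v$. Hence $w$ has degree $5$ in $H-v$ and the edge containing $w$ and $x$ is an edge of $H-v$, while $x$ shares an edge with $v$ and has degree at most $4$ in $H-v$. In $(H-v)-w$ the vertex $x$ has degree at most $3$. Continue to delete vertices of degree $5$ until none is left. By (ii) the value of $f$ stays $0$ throughout, and $x$ is never deleted because degrees do not increase. The final hypergraph has maximum degree at most $4$, has $f=0$, and is not $4$-regular. This contradicts (iii).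

So for every $v$ the hypergraph $H-v$ is $4$-regular by (iii), which means that any two vertices of $H$ lie in exactly one common edge. The five edges through a vertex then partition the other vertices into five sets of size four, and $m=n=1+5\cdot4=21$. Fix an edge $e$. Through each of its five vertices pass four further edges, and these twenty edges are distinct because two vertices of $e$ lie together only in $e$. Thus $e$ meets all $21$ edges, so $\tau(H)\le5<\frac{19\cdot21}{51}$, contradicting $f(H)=0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For each $v\in V(G)$ choose a set $e_v\subseteq N(v)$ of size five, which is possible since $\delta(G)\ge5$. The hypergraph $H$ on $V(G)$ with edges $e_v$ is $5$-uniform with $n$ vertices and $n$ edges; different vertices may give the same set, which is why repeated edges are allowed. A transversal of $H$ meets every $N(v)$, so it is a total dominating set of $G$. Proposition~\ref{prop:strict} gives $\gamma_t(G)\le\tau(H)<\frac{19}{51}n$. The remaining assertions follow from $\frac{19}{51}<\frac{2453}{6500}$ and from the graph $G_{22}$.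
\end{proof}

\section{Points, blocks and packings}\label{sec:dual}

Let $H$ be $5$-uniform with $\Delta(H)\le3$. We exchange the roles of vertices and edges. The edges of $H$ are called \emph{points} and form a set $P$ with $|P|=m$. For each non-isolated vertex $v$, the \emph{block} $B_v\subseteq P$ is the set of edges containing $v$. The blocks form an indexed family of $n'\le n$ members. Two blocks may coincide as sets; all counts, and phrases such as ``a block other than $T$'', refer to members of the family. The two hypotheses on $H$ become:
\begin{itemize}
\item every block has one, two or three points;
\item every point lies in exactly five blocks.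
\end{itemize}
A transversal of $H$ is a set of blocks covering $P$.

It is convenient to picture every block $B$ as having three \emph{slots}, of which $|B|$ are occupied by its points and $3-|B|$ are \emph{empty}. The number of empty slots is $k=\sum_B(3-|B|)=3n'-5m$. Since $3n'+4m=k+9m$, Theorem~\ref{thm:A} follows once we show that
\begin{equation}\label{eq:target}
P\text{ can be covered by at most }\ \frac m2+\frac k{18}\ \text{ blocks.}
\end{equation}
The main term $\frac m2$ asks that a block cover two new points on average. Let $\Gamma$ be the graph on $P$ in which two distinct points are adjacent if they lie in a common block; the points of a block are pairwise adjacent. From now on the words \emph{adjacent}, \emph{connected} and \emph{component} refer to $\Gamma$ and its induced subgraphs $\Gamma[X]$, and a point is adjacent to a set if it is adjacent to some point of the set. A perfect matching of $\Gamma$ gives a cover by $\frac m2$ blocks. A matching that misses $u$ points gives a cover by $\frac{m-u}2+u=\frac m2+\frac u2$ blocks. Each missed point thus costs half a block, and \eqref{eq:target} says that this cost has to be paid by nine empty slots.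

Matchings alone do not suffice. If $P=\{a,b,c\}$ and there are five blocks, all equal to $P$, then $k=0$ and a maximum matching misses a point; the bound \eqref{eq:target} holds only because one block covers three points at once. So we allow triples.

\begin{definition}
A \emph{packing} is a family of pairwise disjoint sets $X\subseteq P$ of size $2$ or $3$, each contained in a block. Its members of size $2$ are \emph{pairs} (edges of $\Gamma$) and its members of size $3$ are \emph{triples} (blocks of size $3$). Its \emph{value} is $\sum_X(|X|-1)$. A packing \emph{in} $Y\subseteq P$ is a packing whose members are subsets of $Y$.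
\end{definition}

A packing of value $\nu$ gives a cover of $P$ by at most $m-\nu$ blocks: take one block for each member and one for each uncovered point.

Before the proof we give two systems for which \eqref{eq:target} is tight, one for each of the two terms.

\begin{example}\label{ex:six}
Take the six points $\{\infty\}\cup\mathbb Z_5$ and the ten blocks $\{\infty,i,i+1\}$ and $\{i,i+1,i+3\}$ for $i\in\mathbb Z_5$. The point $\infty$ lies in five blocks, and each $i\in\mathbb Z_5$ lies in two blocks of the first kind and three of the second. Two blocks covering all six points would be complementary, and one of them would contain $\infty$. The complement of $\{\infty,i,i+1\}$ is $\{i+2,i+3,i+4\}$. It is not a block: it omits two consecutive elements of $\mathbb Z_5$, whereas $\{j,j+1,j+3\}$ omits the nonconsecutive elements $j+2$ and $j+4$. So three blocks are needed, and $\{\infty,0,1\}$, $\{2,3,0\}$, $\{4,0,2\}$ form a cover. The corresponding hypergraph is $3$-regular and $5$-uniform with $n=10$, $m=6$ and $\tau=3=\frac{3\cdot10+4\cdot6}{18}$. For a $3$-regular $5$-uniform hypergraph $5m=3n$, so Theorem~\ref{thm:A} gives $\tau\le\frac3{10}n$, and the example shows that this is best possible.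
\end{example}

\begin{example}\label{ex:three}
The edges $a=\{1,2,3,4,5\}$, $b=\{1,2,6,7,8\}$, $c=\{3,4,5,6,7\}$ have no common vertex, so $\tau=2=\frac{3\cdot8+4\cdot3}{18}$ with $n=8$ and $m=3$. In the dual picture there are three points and the blocks are $\{a,b\}$ twice, $\{a,c\}$ three times, $\{b,c\}$ twice and $\{b\}$ once. A maximum packing is a single pair, it misses one point, and there are exactly $7\cdot1+2=9$ empty slots to pay for it.
\end{example}

\section{Critical sets}\label{sec:critical}

\subsection{Matching theory}

A matching of a graph is \emph{near-perfect} if it misses exactly one vertex. A graph $F$ is \emph{factor-critical} if $F-v$ has a perfect matching for every vertex $v$; a single vertex is factor-critical. Components with an odd (even) number of vertices are called odd (even). We need two properties of a nonempty factor-critical graph $F$.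
\begin{enumerate}
\item[(F1)] \emph{$F$ has odd order and is connected.} The order is odd by definition. If there were two components, then deleting a vertex from one component would show that all the others are even; doing this for two components shows that all components are even, against the parity of the order.
\item[(F2)] \emph{If $S\subseteq V(F)$ and $v\in S$, then the odd components of $F-S$ can be assigned distinct vertices of $S\setminus\{v\}$, each adjacent to its component. In particular $F-S$ has at most $|S|-1$ odd components.} Indeed, a perfect matching of $F-v$ matches some vertex of each odd component of $F-S$ to a vertex outside the component, which lies in $S\setminus\{v\}$.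
\end{enumerate}

\begin{theorem}[Gallai--Edmonds; see {\cite[Theorem~3.2.1]{LP}}]\label{thm:GE}
For a graph $F$, let $D$ be the set of vertices missed by some maximum matching, let $A$ be the set of vertices outside $D$ with a neighbor in $D$, and let $C=V(F)\setminus(D\cup A)$. Then the components of $F[D]$ are factor-critical. Every maximum matching contains a near-perfect matching of each component of $F[D]$ and a perfect matching of $F[C]$, and matches $A$ into distinct components of $F[D]$. The number of vertices missed by a maximum matching is the number of components of $F[D]$ minus $|A|$.
\end{theorem}

We call $D,A,C$ the \emph{Gallai--Edmonds sets} of $F$. By definition all neighbors of a component $K$ of $F[D]$ lie in $K\cup A$.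

\subsection{The Key Lemma}

Theorem~\ref{thm:GE} locates the obstruction to a perfect matching in the components of $F[D]$. A matching covers all but one point of such a component $K$ and has value $\frac{|K|-1}2$ there. The component is a true obstruction only if triples do not improve on this.

\begin{definition}
A nonempty set $Q\subseteq P$ is \emph{critical} if $\Gamma[Q]$ is factor-critical and every packing in $Q$ has value at most $\frac{|Q|-1}2$.
\end{definition}

The next lemma is the source of all critical sets in the paper.

\begin{lemma}\label{lem:local}
Let $Y\subseteq P$, let $\mathcal T$ be a family of pairwise disjoint triples contained in $Y$, and let $R$ be the set of points of $Y$ in no member of $\mathcal T$. Suppose that $\mathcal T$ together with a maximum matching of $\Gamma[R]$ has maximum value among all packings in $Y$. Let $D$ be the first Gallai--Edmonds set of $\Gamma[R]$. Then every component $K$ of $\Gamma[D]$ is critical.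
\end{lemma}

\begin{proof}
The graph $\Gamma[K]$ is factor-critical by Theorem~\ref{thm:GE}. Let $M$ be a maximum matching of $\Gamma[R]$ missing a point $d\in K$. It contains a near-perfect matching of $K$, which must miss $d$, so $\frac{|K|-1}2$ edges of $M$ lie in $K$ and no other edge of $M$ meets $K$. The packing $\mathcal T\cup M$ has maximum value in $Y$. Replacing the edges of $M$ in $K$ by a packing in $K$ of larger value would increase the value, so no such packing exists.
\end{proof}

A critical set has to be paid for by slots that it does not fill itself. For $X\subseteq P$ define the \emph{boundary}
\[
s(X)=\sum_{B\cap X\ne\emptyset}\bigl(3-|B\cap X|\bigr),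
\]
the number of slots, in blocks meeting $X$, that are empty or occupied by points outside $X$. If no point of $X$ is adjacent to a point of $X'$ and $X\cap X'=\emptyset$, then no block meets both sets, so $s(X)$ and $s(X')$ count disjoint sets of slots. All counting arguments below use this remark.

\begin{lemma}[Key Lemma]\label{lem:key}
Every critical set $Q$ satisfies $s(Q)\ge9$.
\end{lemma}

The set $\{a,b,c\}$ of Example~\ref{ex:three} is critical with boundary $9$, so the constant cannot be raised. The condition on packings cannot be dropped: the three points with five equal blocks from Section~\ref{sec:dual} form a factor-critical set with boundary $0$.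

\begin{proof}[Proof of Theorem~\ref{thm:A} from the Key Lemma]
Sharpness was shown in Examples~\ref{ex:six} and~\ref{ex:three}, so it remains to prove \eqref{eq:target}. Among the packings of maximum value choose one with the smallest number $x_3$ of triples. Let $x_2$ be its number of pairs, $u=m-3x_3-2x_2$ the number of uncovered points, and $R$ the set of points in no triple of the packing. The pairs form a maximum matching of $\Gamma[R]$, which misses $u$ points. The value is $\nu=2x_3+x_2=\frac{m-u+x_3}2\ge\frac{m-u}2$, so $P$ is covered by at most $m-\nu\le\frac m2+\frac u2$ blocks. It suffices to show $9u\le k$.

Let $D,A,C$ be the Gallai--Edmonds sets of $\Gamma[R]$. The graph $\Gamma[D]$ has $u+|A|$ components, and each is critical by Lemma~\ref{lem:local} with $Y=P$. The boundary slots of these components could a priori be occupied by points of the triples, which would not help to bound $k$ from below; the choice of $x_3$ excludes this. Suppose that $d\in D$ is adjacent to a point $a$ of a triple $\{a,b,c\}$ of the packing. Replace the pairs by a maximum matching of $\Gamma[R]$ missing $d$, and replace the triple by the pairs $\{d,a\}$ and $\{b,c\}$. The value is unchanged and there is one triple fewer, a contradiction.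

Hence all neighbors in $\Gamma$ of a component $K$ of $\Gamma[D]$ lie in $K\cup A$, and every slot counted by $s(K)$ is empty or occupied by a point of $A$. Different components count disjoint sets of slots. There are $k$ empty slots and each point of $A$ occupies five slots, so the Key Lemma gives
\[
9\,(u+|A|)\le\sum_K s(K)\le 5|A|+k .
\]
Therefore $9u\le k-4|A|\le k$.
\end{proof}

\subsection{Sets without triples}

For $X\subseteq P$ and $j=1,2,3$ let $b_j(X)$ be the number of blocks meeting $X$ in exactly $j$ points. Then $3b_3+2b_2+b_1=5|X|$ and $s(X)=b_2+2b_1$. Eliminating $b_2$,
\begin{equation}\label{eq:s}
s(X)=\tfrac12\bigl(5|X|-3b_3(X)+3b_1(X)\bigr).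
\end{equation}
So the boundary can be small only if $X$ contains many triples.

\begin{lemma}\label{lem:notriple}
Let $|X|$ be odd and $b_3(X)=0$.
\begin{enumerate}
\item[(a)] If $|X|=1$, then $s(X)=10$.
\item[(b)] If $|X|=3$, then either $s(X)=9$, $b_2(X)=7$ and $b_1(X)=1$, or $s(X)\ge12$.
\item[(c)] If $|X|\ge5$, then $s(X)\ge14$.
\end{enumerate}
\end{lemma}

\begin{proof}
From $2b_2+b_1=5|X|$ the number $b_1$ is odd. For $|X|=1$ we have $b_1=5$. For $|X|=3$, formula \eqref{eq:s} gives $s=9$ if $b_1=1$ and $s\ge12$ if $b_1\ge3$. For $|X|\ge5$ it gives $s\ge\frac{25+3}2=14$.
\end{proof}

A critical set of size $3$ contains no triple, since a triple has value $2>1$. So Lemma~\ref{lem:notriple} proves the Key Lemma for sets of size $1$ and $3$, and for all critical sets without triples.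

\section{The case of five points}\label{sec:five}

The general proof does not depend on this section, but all of its ideas are visible here. Suppose that $Q$ is critical, $|Q|=5$ and $s(Q)\le8$. No packing in $Q$ has value $3$, so $Q$ is not the union of a triple and a pair. Call the slots counted by $s(Q)$ external.

By Lemma~\ref{lem:notriple}, $Q$ contains a triple $T$. The two remaining points $p,r$ are not adjacent. They lie in ten different blocks, which have twenty further slots. Such a slot is external or occupied by a point of $T$. There are at most $8$ external slots, and each point of $T$ occupies four slots outside $T$. Since $20=8+12$, both estimates are tight: \emph{every block other than $T$ through a point of $T$ contains $p$ or $r$.}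

The twelve slots occupied by points of $T=\{x,y,z\}$ lie in ten blocks, so some block contains two points of $T$; say it is $\{p,x,y\}$. Now exchange $T$ for this triple. The points left over are $z$ and $r$, so they are not adjacent, and the four blocks through $z$ other than $T$ all contain $p$. A perfect matching of $\Gamma[Q]-x$ matches $r$ to a point other than $p$ and $z$, so $r$ is adjacent to $y$, and in the same way to $x$. Hence neither $\{p,z,x\}$ nor $\{p,z,y\}$ is a block, as the two leftover points would form a pair. So the four blocks meet $Q$ in exactly $\{p,z\}$ and use four external slots.

The five blocks through $r$ therefore have at most four external slots among their ten further slots, and at least six slots occupied by $x$ or $y$. One of them must be $\{r,x,y\}$. Together with the pair $\{p,z\}$ it forms a packing of value $3$, a contradiction.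

Three features carry over. Removing a triple from $Q$ leaves two smaller critical sets, whose boundaries must fit into a budget of $12+8=20$ slots. Exchanging one triple for a nearby one forbids adjacencies. And a point that is isolated after the removal of a triple needs at least four external slots, so that two such points use up all eight and determine the structure of $Q$.

\section{The sides of an internal block}\label{sec:sides}

Suppose that the Key Lemma fails. For the rest of the paper $Q$ is a critical set of minimum size with $s(Q)\le8$, and $q=|Q|$. Every smaller critical set has boundary at least $9$. An \emph{internal block} is a block of size $3$ contained in $Q$; at least one exists by Lemma~\ref{lem:notriple}. The slots counted by $s(Q)$, that is, the slots of blocks meeting $Q$ that are not occupied by points of $Q$, are \emph{external}. There are at most eight. A block meeting $Q$ is internal if and only if it has no external slot. The following consequence of criticality is used repeatedly: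
\begin{equation}\label{eq:nopm}
\text{for no internal block $T$ does $\Gamma[Q\setminus T]$ have a perfect matching,}
\end{equation}
since $T$ and such a matching would have value $2+\frac{q-3}2>\frac{q-1}2$.

\begin{lemma}\label{lem:sides}
Let $T$ be an internal block. Then $\Gamma[Q\setminus T]$ has exactly two odd components $W_1,W_2$. Both are critical. The union $C(T)$ of the other components has a perfect matching. Let $I(T)$ be the number of slots occupied by points of $T$, and $E(T)$ the number of external slots, in blocks meeting $W_1\cup W_2$. Then
\begin{equation}\label{eq:budget}
s(W_1)+s(W_2)=I(T)+E(T),\qquad I(T)\le12,\qquad E(T)\le s(Q)\le 8,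
\end{equation}
and $9\le s(W_i)\le11$ for $i=1,2$.
\end{lemma}

We call $W_1$ and $W_2$ the \emph{sides} of $T$.

\begin{proof}
Let $D,A,C$ be the Gallai--Edmonds sets of $\Gamma[Q\setminus T]$ and $a=|A|$. The graph has even order $q-3$ and no perfect matching by \eqref{eq:nopm}, so a maximum matching misses at least two points, and $\Gamma[D]$ has at least $a+2$ components. These are odd components of $\Gamma[Q]-(T\cup A)$, and (F2) bounds their number by $(a+3)-1$. So there are exactly $a+2$ components, and a maximum matching misses exactly two points and has $\frac{q-5}2$ edges. Together with $T$ it has value $2+\frac{q-5}2=\frac{q-1}2$, the maximum possible in $Q$. By Lemma~\ref{lem:local} with $Y=Q$ and $\mathcal T=\{T\}$, each component of $\Gamma[D]$ is critical, and by the minimality of $Q$ it has boundary at least $9$.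

A slot counted by $s(K)$, for a component $K$ of $\Gamma[D]$, is external or occupied by a point of $T\cup A$, and it does not belong to the block $T$, which is disjoint from $K$. A point of $A$ occupies five slots and a point of $T$ occupies four slots outside $T$. Different components count disjoint sets of slots, so
\[
9(a+2)\le\sum_Ks(K)\le5a+12+8 ,
\]
that is $4a\le2$, and $a=0$. Then the components of $\Gamma[Q\setminus T]$ are the two components $W_1,W_2$ of $\Gamma[D]$ and the components of $\Gamma[C]$; the latter are even because $\Gamma[C]$ has a perfect matching. The same count with $a=0$ is \eqref{eq:budget}, and $s(W_1)+s(W_2)\le20$ with both terms at least $9$ gives $s(W_i)\le11$.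
\end{proof}

Note that all neighbors in $Q$ of a side $W$ of $T$ lie in $W\cup T$. Factor-criticality of $\Gamma[Q]$ describes how the sides are attached to $T$.

\begin{lemma}\label{lem:attach}
Let $T$ be an internal block with sides $W,W'$.
\begin{enumerate}
\item[(a)] Of any two points of $T$, one is adjacent to $W$ and the other to $W'$.
\item[(b)] Each side is adjacent to at least two points of $T$, and each point of $T$ is adjacent to at least one side.
\item[(c)] For every $x\in T$ the sets $(T\setminus\{x\})\cup W'$ and $(T\setminus\{x\})\cup W\cup W'$ are connected.
\item[(d)] Every component of $\Gamma[C(T)]$ is adjacent to a point of $T$, and $Q\setminus W$ is connected.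
\item[(e)] If $T'\subseteq W$ is an internal block, then some side of $T'$ is contained in $W\setminus T'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Part (a) is (F2) with $S=T$ and $v$ the third point of $T$. If a side were adjacent to at most one point of $T$, two points of $T$ not adjacent to it would violate (a); and (a) applied to any two points shows that each is adjacent to a side. This is (b). For (c), the two points of $T\setminus\{x\}$ are adjacent to each other, one is adjacent to $W$ and the other to $W'$. For (d), $\Gamma[Q]$ is connected by (F1) and a component of $\Gamma[C(T)]$ has all its outside neighbors in $T$; moreover $Q\setminus W=T\cup W'\cup C(T)$ and $T\cup W'$ is connected. For (e), the connected set $Q\setminus W$ is disjoint from $T'$, so it lies in one component of $\Gamma[Q\setminus T']$. At least one of the two sides of $T'$ is a different component, and it lies in $W\setminus T'$.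
\end{proof}

An internal block that meets both $T$ and a side $W$ has either two points in $T$ or two points in $W$. The next two lemmas describe the effect of exchanging $T$ for such a block.

\begin{lemma}[First exchange]\label{lem:ex1}
Let $T=\{x,y,z\}$ be an internal block with sides $W,W'$, and let $\{w,x,y\}$ be a block with $w\in W$. Then $z$ is adjacent to $W$ and not to $W'$, and both $x$ and $y$ are adjacent to $W'$.
\end{lemma}

\begin{proof}
Suppose $z$ is adjacent to $w'\in W'$. The sides are factor-critical, so $W\setminus\{w\}$ and $W'\setminus\{w'\}$ have perfect matchings. With the edge $zw'$ and a perfect matching of $C(T)$ we obtain a perfect matching of $\Gamma[Q\setminus\{w,x,y\}]$, contradicting \eqref{eq:nopm}. The other assertions follow from Lemma~\ref{lem:attach}(b).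
\end{proof}

\begin{lemma}[Second exchange]\label{lem:ex2}
Let $W$ be a side of the internal block $T$, and let $T'$ be a block with two points in $W$ and one point $h$ in $T$. If $W\setminus T'$ is connected, then $W\setminus T'$ is a side of $T'$.
\end{lemma}

\begin{proof}
Let $W'$ be the other side of $T$. Then $Q\setminus T'$ is partitioned into $X=W\setminus T'$, $X'=(T\setminus\{h\})\cup W'$ and the components of $\Gamma[C(T)]$. The sets $X$ and $X'$ have odd size and are connected, the second by Lemma~\ref{lem:attach}(c). Suppose a point of $X$ is adjacent to a point of $X'$. Then $Q\setminus T'$ is partitioned into connected sets of even size, namely $X\cup X'$ and the components of $\Gamma[C(T)]$. Every component of $\Gamma[Q\setminus T']$ is a union of such sets and hence even, contradicting Lemma~\ref{lem:sides} for $T'$. So $X$ has no neighbor in $T\setminus\{h\}$. As all its neighbors in $Q$ lie in $W\cup T$, they lie in $X\cup T'$, and $X$ is an odd component of $\Gamma[Q\setminus T']$.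
\end{proof}

By Lemma~\ref{lem:attach}(e), sides are nested: inside a side that contains an internal block there is a smaller side. The descent ends at a side without triples, and the bound $s\le11$ leaves only sizes $1$ and $3$. The exchanges reduce size $3$ to size $1$. Call a point $p\in Q$ a \emph{leaf} if $\{p\}$ is a side of some internal block.

\begin{lemma}\label{lem:leafexists}
Every side of every internal block contains a leaf.
\end{lemma}

\begin{proof}
Let $W_0$ be a side of an internal block. Among all pairs $(T,W)$ in which $W\subseteq W_0$ is a side of the internal block $T$, choose one with $|W|$ minimum. By Lemma~\ref{lem:attach}(e), $W$ contains no internal block, so $b_3(W)=0$. Since $s(W)\le11$, Lemma~\ref{lem:notriple} shows that $|W|=1$, in which case we are done, or $|W|=3$, $b_2(W)=7$ and $b_1(W)=1$. Assume the latter. If a block had two points in $W$ and one in $T$, Lemma~\ref{lem:ex2} would make the third point of $W$ a smaller side. So among the blocks meeting $W$, only the unique block $B$ with $|B\cap W|=1$ can meet $T$. By Lemma~\ref{lem:attach}(b), $W$ is adjacent to two points of $T$, so $B=\{w,x,y\}$ with $w\in W$ and $x,y\in T$, and the third point $z$ of $T$ is not adjacent to $W$. This contradicts Lemma~\ref{lem:ex1}.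
\end{proof}

\section{Leaves and the end of the proof}\label{sec:leaves}

For $p\in Q$ let $e(p)$ be the number of external slots in blocks through $p$. A leaf has boundary $10$, one more than the minimum $9$, so the budget \eqref{eq:budget} of $20$ slots has a margin of at most one. This almost forces all of $T$'s slots to be used.

\begin{lemma}\label{lem:leaf}
Let $\{p\}$ and $W$ be the sides of the internal block $T$.
\begin{enumerate}
\item[(a)] Every block other than $T$ that contains a point of $T$ meets $\{p\}\cup W$. Moreover $Q=T\cup\{p\}\cup W$ and $s(W)=s(Q)+2$.
\item[(b)] We have $e(p)\ge4$. If $e(p)=4$, then the points of $T$ can be named $x,y,z$ so that the blocks through $p$ are one block $\{p,x,y\}$ and four blocks $B$ with $B\cap Q=\{p,z\}$, and the blocks through $z$ are $T$ and these four.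
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By \eqref{eq:budget}, $10+s(W)=I(T)+E(T)$ with $s(W)\ge9$ and $E(T)\le8$, so $I(T)\in\{11,12\}$. We first exclude $I(T)=11$.

Suppose $I(T)=11$. Then $E(T)=s(W)-1\ge8$, so $E(T)=s(Q)=8$: all external slots belong to blocks meeting $\{p\}\cup W$, and every block that meets $Q$ but not $\{p\}\cup W$ is internal. Of the twelve slots that points of $T$ occupy outside $T$, exactly one belongs to a block $B_0$ disjoint from $\{p\}\cup W$. This block is internal and contains exactly one point $x_0$ of $T$, so $B_0=\{x_0,c,c'\}$ with $c,c'\in C(T)$. A block meeting $C(T)$ is disjoint from $\{p\}\cup W$, so $B_0$ is the only block meeting both $T$ and $C(T)$, and no block meeting $C(T)$ has an external slot. Consider the sides of $B_0$. The set $X=(T\setminus\{x_0\})\cup\{p\}\cup W$ is connected by Lemma~\ref{lem:attach}(c), has even size, and has no neighbor in $C(T)$, because neither the sides of $T$ nor the points of $T\setminus\{x_0\}$ share a block with a point of $C(T)$. So $X$ is an even component of $\Gamma[Q\setminus B_0]$, and both sides of $B_0$ lie in $C(T)\setminus\{c,c'\}$. A block meeting one of these sides has no external slot, so $E(B_0)=0$, and it does not contain $x_0$, so $I(B_0)\le4+4$. Now \eqref{eq:budget}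 for $B_0$ gives $18\le8$, a contradiction.

Hence $I(T)=12$, which is the first assertion. If $C(T)$ were nonempty, Lemma~\ref{lem:attach}(d) would give a block meeting $T$ and $C(T)$; it would differ from $T$ and be disjoint from $\{p\}\cup W$. So $C(T)=\emptyset$. The only block meeting $Q$ but not $\{p\}\cup W$ is then $T$, which has no external slot. Thus $E(T)=s(Q)$ and $10+s(W)=12+s(Q)$.

(b) All neighbors of $p$ in $Q$ lie in $T$, so a block through $p$ with $j$ points of $T$ has $2-j$ external slots. If no block through $p$ contains two points of $T$, then $e(p)\ge5$. Otherwise let $\{p,x,y\}$ be a block, where $T=\{x,y,z\}$. By Lemma~\ref{lem:ex1}, $z$ is not adjacent to $W$, while $x$ and $y$ are. By (a), the four blocks through $z$ other than $T$ contain $p$. If one of them were $\{p,z,x\}$, Lemma~\ref{lem:ex1} would say that $y$ is not adjacent to $W$; if one were $\{p,z,y\}$, it would say the same of $x$. So the four blocks meet $Q$ in exactly $\{p,z\}$. With $\{p,x,y\}$ they are all five blocks through $p$, and $e(p)=4$.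
\end{proof}

An internal block exists, so by Lemma~\ref{lem:leafexists} a leaf exists. Fix a leaf $p$ and an internal block $T$ with sides $\{p\}$ and $W$. By the same lemma $W$ contains a leaf; fix one and call it $r$. The two leaves account for all external slots.

\begin{lemma}\label{lem:two}
The points of $T$ can be named $x,y,z$, and there is a point $z'\in Q$, such that the following hold.
\begin{enumerate}
\item[(a)] Exactly six blocks meet $\{p,z\}$: the internal blocks $T=\{x,y,z\}$ and $T_p=\{p,x,y\}$, and four blocks $B$ with $B\cap Q=\{p,z\}$.
\item[(b)] Four blocks $B$ satisfy $B\cap Q=\{r,z'\}$, and $\{p,z\}\cap\{r,z'\}=\emptyset$.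
\item[(c)] Every block meeting $Q$ is internal, except for the eight blocks that meet $Q$ in $\{p,z\}$ or in $\{r,z'\}$.
\item[(d)] Every leaf belongs to $\{p,z,r,z'\}$.
\item[(e)] There is an internal block disjoint from $\{p,z\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
The points $p$ and $r$ lie in different sides of $T$, so no block contains both, and $8\ge s(Q)\ge e(p)+e(r)\ge4+4$. Hence $s(Q)=8$ and $e(p)=e(r)=4$. Lemma~\ref{lem:leaf}(b) applied to $p$ and $T$ gives (a). Applied to $r$ and an internal block of which $\{r\}$ is a side, it gives $z'$ and the four blocks in (b). We have $r\notin\{p,z\}$ because $r\in W$. The point $z'$ is adjacent to $r$, whereas by (a) the neighbors of $p$ and of $z$ in $Q$ lie in $T\cup\{p\}$, which does not contain $r$; so $z'\notin\{p,z\}$. The eight blocks in (a) and (b) with two points in $Q$ have one external slot each, and $s(Q)=8$; this gives (c). A leaf $\rho$ has $e(\rho)\ge4>0$, so it lies in one of these eight blocks, which gives (d).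

For (e) we show that $W$ contains an internal block; it avoids $p$ and $z$ since these points are not in $W$. By Lemma~\ref{lem:leaf}(a), $s(W)=10$. If $b_3(W)=0$, then Lemma~\ref{lem:notriple} forces $|W|=1$, so $W=\{r\}$ is a side of $T$. Lemma~\ref{lem:leaf}(b) applied to $r$ and $T$ then shows that $r$ is adjacent to all three points of $T$. But $r$ is not adjacent to $z$.
\end{proof}

The set $Q$ now has two ends, $\{p,z\}$ and $\{r,z'\}$, and we shall see that every internal block avoiding the first end separates the two. We take such a block as close to $\{p,z\}$ as possible. The side at that end then contains at most two triples, so by \eqref{eq:s} it is small, and the two remaining possibilities can be excluded directly.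

\begin{proof}[Proof of the Key Lemma]
Call an internal block \emph{remote} if it is disjoint from $\{p,z\}$; remote blocks exist by Lemma~\ref{lem:two}(e). Let $T'$ be remote. The adjacent points $p,z$ lie in one component of $\Gamma[Q\setminus T']$, so some side $U'$ of $T'$ contains neither. By Lemmas~\ref{lem:leafexists} and~\ref{lem:two}(d), $U'$ contains one of $r,z'$. The other of these two points is adjacent to it, so it lies in $U'\cup T'$. Hence the other side of $T'$ is disjoint from $\{r,z'\}$; it contains a leaf, so it contains $p$ or $z$, and therefore both. We denote this side by $U(T')$. Thus
\begin{equation}\label{eq:U}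
\{p,z\}\subseteq U(T'),\qquad U(T')\cap\{r,z'\}=\emptyset .
\end{equation}
Choose a remote block $T^*$ with $|U(T^*)|$ minimum and put $U=U(T^*)$.

\emph{No remote block is contained in $U$.} If $T'\subseteq U$ were remote, some side of $T'$ would lie in $U\setminus T'$ by Lemma~\ref{lem:attach}(e). It would contain a leaf, which is $p$ or $z$ by Lemma~\ref{lem:two}(d) and \eqref{eq:U}. So it would be $U(T')$, which is smaller than $U$.

By Lemma~\ref{lem:two}(a) the only internal blocks that can lie in $U$ are thus $T$ and $T_p$, and each lies in $U$ exactly when $x,y\in U$. So $b_3(U)\in\{0,2\}$. Recall that $|U|$ is odd, $|U|\geq 3$, and $s(U)\le11$.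

\emph{Case $b_3(U)=0$.} Lemma~\ref{lem:notriple} gives $|U|=3$ and $b_2(U)=7$. But a block with two points in $U$ contains $p$ or $z$, and only six blocks do. This is a contradiction.

\emph{Case $b_3(U)=2$.} Now $p,z,x,y\in U$, so $|U|\ge5$, and \eqref{eq:s} gives $5|U|-6+3b_1(U)\le22$. Hence $|U|=5$ and $b_1(U)\le1$. Write $U=\{p,z,x,y,g\}$. None of the five blocks through $g$ meets $\{p,z\}$, by Lemma~\ref{lem:two}(a). None is contained in $U$, since it would be remote. At most one meets $U$ in $g$ alone. So some block $T''$ meets $U$ in $\{g,x\}$ or $\{g,y\}$; as $x$ and $y$ play symmetric roles in Lemma~\ref{lem:two}, we may assume $T''\cap U=\{g,x\}$. By \eqref{eq:U}, $T''$ is not one of the eight exceptional blocks of Lemma~\ref{lem:two}(c), so it is internal, and it is remote. Its third point lies in $Q\setminus U$ and is adjacent to $U$, so it lies in $T^*$. The set $U\setminus T''=\{p,z,y\}$ is connected, because $z$ is adjacent to $p$ and to $y$. By Lemma~\ref{lem:ex2} it is a side of $T''$. It contains $p$ and $z$, so $U(T'')=\{p,z,y\}$ has three points, fewer than $|U|=5$. This contradicts the choice of $T^*$.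

Both cases are impossible, so no critical set has boundary at most $8$.
\end{proof}

With the Key Lemma, the reduction in Section~\ref{sec:critical} proves Theorem~\ref{thm:A}, and Section~\ref{sec:greedy} then gives Theorems~\ref{thm:B} and~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{survey}
\emph{Bounds on domination parameters in graphs: a brief survey},
\texttt{https://www.dmgt.uz.zgora.pl/publish/pdf.php?doi=2454}.

\bibitem{LP}
Lov\'asz and Plummer, \emph{Matching Theory}.

\end{thebibliography}
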